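# Quadratically long SIA products of stochastic matrices

## 1. Two states: a single factor is enough

A matrix is *stochastic* if its entries are nonnegative and each row sums to $1$. Throughout, $\Sigma$ is a finite set of $n\times n$ stochastic matrices. Products of elements of $\Sigma$ have at least one factor.

**Definition (SIA).** A stochastic matrix $A$ is *SIA* (stochastic, indecomposable, aperiodic) if $\lim_{k\to\infty}A^k$ exists and has rank one. A rank-one stochastic matrix has all its rows equal: the rows are multiples of one vector and all sum to $1$.

For example, $\begin{pmatrix}1/2&1/2\\0&1\end{pmatrix}$ is SIA, since its $k$-th power is $\begin{pmatrix}2^{-k}&1-2^{-k}\\0&1\end{pmatrix}$. The identity of size $2$ is not SIA, because its powers converge to a matrix of rank two. The swap $\begin{pmatrix}0&1\\1&0\end{pmatrix}$ is not SIA either, because its powers do not converge.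

**Definition (almost contractive set, SIA index).** $\Sigma$ is *almost contractive* if some left-infinite product $\cdots A_{i_3}A_{i_2}A_{i_1}$ with factors in $\Sigma$ converges to a rank-one matrix. Its *SIA index* is the length of a shortest SIA product of matrices from $\Sigma$.

For the index to make sense, almost contractive sets must have SIA products. This follows from a classical criterion, which goes back to the arguments of Doeblin and Markov.

**Lemma 1.** (i) A stochastic matrix with a positive column is SIA. (ii) If $P$ is SIA, some power of $P$ has a positive column.

*Proof.* (i) Let $P_{xj}\ge\varepsilon>0$ for all $x$. For a column vector $v$,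
$$(Pv)_x=\varepsilon v_j+\sum_y\bigl(P_{xy}-\varepsilon[y=j]\bigr)v_y ,$$
where the coefficients in the sum are nonnegative and add up to $1-\varepsilon$. So every $(Pv)_x$ lies between $\varepsilon v_j+(1-\varepsilon)\min v$ and $\varepsilon v_j+(1-\varepsilon)\max v$. Hence the interval $[\min Pv,\max Pv]$ is contained in $[\min v,\max v]$, and its length is at most $(1-\varepsilon)$ times as large. The intervals for $v,Pv,P^2v,\dots$ are nested with lengths tending to $0$, so $P^kv$ converges to a constant vector. Taking for $v$ the standard basis vectors, each column of $P^k$ converges to a constant column. The limit of $P^k$ exists and has equal rows.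

(ii) $P^k$ converges to a matrix all of whose rows equal one probability vector $\mu$. Some $\mu_j$ is positive, so column $j$ of $P^k$ is positive for large $k$. $\blacksquare$

**Lemma 2.** $\Sigma$ is almost contractive if and only if some finite product of matrices from $\Sigma$ is SIA.

*Proof.* Suppose the partial products $A_{i_k}\cdots A_{i_1}$ converge to a rank-one matrix. It is stochastic, so all its rows equal some $\mu$ with $\mu_j>0$ for some $j$. Then column $j$ of a late partial product is positive, and that partial product is SIA by Lemma 1(i). Conversely, let $P=A_{i_k}\cdots A_{i_1}$ be SIA with $P^m\to R$, all rows of $R$ being equal. Repeat the sequence $i_1,\dots,i_k$ periodically. The partial products are $QP^m$, where $Q$ is one of finitely many stochastic matrices, and $QP^m\to QR=R$, since $Q$ averages equal rows. $\blacksquare$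

Now the case of two states.

**Proposition 3.** Every almost contractive set of $2\times2$ matrices contains an SIA matrix: its SIA index is $1$.

*Proof.* Let $A=\begin{pmatrix}1-p&p\\q&1-q\end{pmatrix}$ have no positive column. A zero in the first column means $p=1$ or $q=0$. A zero in the second means $p=0$ or $q=1$. The only compatible choices are $p=q=0$, the identity, and $p=q=1$, the swap. If every matrix of $\Sigma$ is one of these two, then so is every product, and no product is SIA. So an almost contractive $\Sigma$ contains a matrix with a positive column, which is SIA by Lemma 1(i). $\blacksquare$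

What changes when there are more states? The proof used that a $2\times2$ matrix without a positive column is a permutation matrix. With three states this fails. Take states $0,1,\infty$ and the maps
$$\tau:\ 0\mapsto1,\ 1\mapsto0,\ \infty\mapsto\infty;\qquad \sigma:\ 0\mapsto\infty,\ 1\mapsto1,\ \infty\mapsto\infty,$$
viewed as $0$–$1$ stochastic matrices. Neither is SIA: $\tau$ is a permutation, and $\sigma^k=\sigma$ has two different rows. But "first $\sigma$, then $\tau$" sends $0\mapsto\infty$ and $1\mapsto0$, and its square sends everything to $\infty$. The SIA index is $2$.

How large can the index become for $n$ states? The known result is that it is at most $\frac{n^3-n}6$. The following problem is taken from "Applied Mathematics" (https://dial.uclouvain.be/pr/boreal/object/boreal%3A207888/datastream/PDF_01/view).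

**Conjecture.** For every $n\ge1$, every almost contractive finite set of $n\times n$ stochastic matrices has SIA index at most $2n$.

For $n=1$ the only matrix is $(1)$ and there is nothing to prove. For $n=2$ and $n=3$ the cubic bound is $1\le4$ and $4\le6$. So the conjecture holds for $n\le3$. We shall prove that it fails for every $n\ge15$, already for $0$–$1$ matrices, and that the truth is not linear in $n$ at all. The range $4\le n\le14$ is not decided in these notes.

We write $s(n)$ for the largest SIA index of an almost contractive finite set of $n\times n$ stochastic matrices. It is finite by the cubic bound.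

## 2. Maps with a common fixed state $\infty$

A $0$–$1$ stochastic matrix has exactly one $1$ in each row, so it is a map on states. We let maps act on the right, $x\mapsto x\cdot a$. A *word* $w=a_1\cdots a_\ell$ has the matrix product $A_w=A_{a_1}\cdots A_{a_\ell}$, so $a_1$ acts first. Compared with Section 1 this only renames the order of the factors, and it does not affect the SIA index. We write $|w|=\ell$ and $w^\omega=www\cdots$.

Suppose all letters are maps on $Q\cup\{\infty\}$ that fix $\infty$, with $Q$ finite and nonempty. We call this an *automaton with zero*. We say that a state *dies* when it is sent to $\infty$.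

**Lemma 4.** In an automaton with zero: (i) a word $w$ is SIA if and only if some power $w^k$ sends every state to $\infty$; (ii) if every $x\in Q$ is sent to $\infty$ by some word, the set of letters is almost contractive.

*Proof.* (i) The row of $\infty$ in every $A_w^k$ is $\delta_\infty$, the row with its only $1$ at $\infty$. If $A_w^k$ converges to a matrix with equal rows, these rows are therefore all $\delta_\infty$. A convergent sequence of $0$–$1$ matrices is eventually constant, so $A_w^k$ equals the limit for large $k$. Conversely, if $w^k$ sends everything to $\infty$, so does $w^j$ for all $j\ge k$, and the limit exists with all rows $\delta_\infty$.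

(ii) Send one state of $Q$ to $\infty$ by some word, look where the others now are, send one survivor to $\infty$, and so on. Dead states stay dead, so after finitely many rounds everything is at $\infty$. The concatenated word is SIA by (i). $\blacksquare$

So we look for automata with zero in which killing all states *by iterating one word* requires a long word.

## 3. A corridor attached to a group

One natural way to make killing slow is to have many states waiting for their turn, with only one door to $\infty$ and a long corridor before it that must be walked without interruption. The waiting states will be the elements of a group. On first reading, picture the cyclic group $\mathbb Z_m$ with the single generator $1$: a wheel that turns by one step.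

**Definition (the automaton $\mathcal A(G,T,L)$).** Let $G$ be a finite group of order $m$ with identity $1$, let $T\subseteq G\setminus\{1\}$ generate $G$, and let $L\ge1$. The states are the $m$ elements of $G$, the corridor states $e_1,\dots,e_{L-1}$, and $\infty$, so there are $n=m+L$ states. Put $e_0:=1\in G$, the entrance of the corridor. All letters fix $\infty$. Otherwise they act as follows.

* $\tau_h$, for $h\in T$ (turn): $x\mapsto xh$ for $x\in G$, and $e_i\mapsto h$ for $1\le i\le L-1$.
* $\kappa$ (step): $e_i\mapsto e_{i+1}$ for $0\le i<L-1$, and $e_{L-1}\mapsto e_0$; every $x\in G\setminus\{1\}$ is fixed.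
* $\sigma$ (door): $e_{L-1}\mapsto\infty$, and $e_i\mapsto e_0$ for $0\le i<L-1$; every $x\in G\setminus\{1\}$ is fixed.

Let $K=\kappa^{L-1}\sigma$, a word of length $L$.

For $L=1$ there are no extra corridor states, $\kappa$ is the identity, and $\sigma$ sends $1$ to $\infty$. The three-state example of Section 1 is the case $G=\mathbb Z_2$, $L=1$, with the identity $\kappa$ omitted.

The word $K$ sends $1=e_0$ through $e_1,\dots,e_{L-1}$ to $\infty$, and it fixes every $x\in G\setminus\{1\}$. *The automaton is almost contractive*: any corridor state is sent into $G$ by some $\tau_h$. Any $x\in G$ is sent to $1$ by a product of $\tau$'s, because in a finite group every element is a product of elements of the generating set $T$ (inverses are positive powers). Finally $1\cdot K=\infty$. So Lemma 4(ii) applies.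

Next we record how states die. Put $\pi(x)=x$ for $x\in G$ and $\pi(e_i)=1$ for all $i$. For a word $u$ let $g(u)\in G$ be the product, in order, of the elements $h$ over the letters $\tau_h$ of $u$. Letters $\kappa,\sigma$ contribute nothing. For a finite or infinite word, $u_p$ denotes its prefix of length $p$, and "an occurrence of $K$ starting at $p$" means one that comes directly after $u_p$.

**Lemma 5.** In $\mathcal A(G,T,L)$ the following hold.

(a) For every state $y\ne\infty$ and every word $u$ with $y\cdot u\neq\infty$,
$$\pi(y\cdot u)=\pi(y)\,g(u).\tag{1}$$

(b) Suppose $x\in G$ reads a word and reaches $\infty$. Then the last $L$ letters read at that moment form the word $K$, and if this occurrence of $K$ starts at $p$, then $x=g(u_p)^{-1}$.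

(c) Let two occurrences of $K$ in a word start at $p<p'$. Then $p'-p\ge L$, and if $g(u_p)\ne g(u_{p'})$, then $p'-p\ge L+1$.

*Proof.* (a) It suffices to check one letter. As long as the image is not $\infty$, $\kappa$ and $\sigma$ move $e_i$'s to $e_i$'s and fix the rest, so they preserve $\pi$. The letter $\tau_h$ sends $x$ to $xh$ and $e_i$ to $h=1\cdot h$, so it multiplies $\pi$ by $h$ on the right.

(b) The only way into $\infty$ from another state is $\sigma$ applied at $e_{L-1}$. For $i\ge1$ the state $e_i$ can be entered only from $e_{i-1}$ by $\kappa$: the letters $\tau_h$ send $Q$ into $G$, and the values of $\sigma$ lie in $G\cup\{\infty\}$. Since $x\in G$, we did not start in any of $e_1,\dots,e_{L-1}$. So, going backward from the final $\sigma$, the preceding letters are $L-1$ letters $\kappa$, leading from $e_0$ to $e_{L-1}$. The last $L$ letters form $K$, and the state just before them is $e_0=1$. By (1), $x\,g(u_p)=1$.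

(c) If $p'-p<L$, the final $\sigma$ of the first occurrence would be one of the first $L-1$ letters of the second, and these are all $\kappa$. So $p'-p\ge L$. If $g(u_p)\ne g(u_{p'})$, some letter $\tau_h$ stands among the $p'-p$ letters after $u_p$ up to the end of $u_{p'}$. The first $L$ of these letters form $K$, which contains no $\tau$. Hence $p'-p\ge L+1$. $\blacksquare$

## 4. The wheel: long killing words, short SIA words

Take $G=\mathbb Z_m$ with $m\ge2$, written additively (so the identity is $0=e_0$), and $T=\{1\}$, $\tau=\tau_1$. If we choose $m$ and $L$ both about $n/2$, is this a counterexample?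

**Proposition 6.** In $\mathcal A(\mathbb Z_m,\{1\},L)$ with $m\ge2$: (a) every word sending all states to $\infty$ has length at least $mL+m-1$; (b) the SIA index is exactly $L+1$.

*Proof.* (a) Let the word send all states to $\infty$. By Lemma 5(b), each $x\in\mathbb Z_m$ dies at the end of an occurrence of $K$ whose start $p$ satisfies $g(u_p)=-x$. Different $x$ give different values of $g(u_p)$, hence different starts. Order these as $p_1<\dots<p_m$. By Lemma 5(c) each of the $m-1$ gaps is at least $L+1$, and the last occurrence has $L$ letters. The length is at least $(m-1)(L+1)+L$.

(b) Let $w=K\tau$, of length $L+1$. After one reading of $w$ every state is in $\mathbb Z_m\cup\{\infty\}$. Then, as long as it is alive, a state $x\in\mathbb Z_m$ is at $x+i-1$ before the $i$-th $K$, so it dies within $m$ readings. Thus $w^{m+1}$ kills everything and $w$ is SIA by Lemma 4(i).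

Conversely, let $w$ be SIA. It contains $\tau$, because $\kappa$ and $\sigma$ fix the state $1\in\mathbb Z_m$. By Lemma 5(b), $w^\omega$ contains $K$. If $|w|\le L$, then any $L$ consecutive letters of $w^\omega$ include every letter of $w$, in particular $\tau$. This contradicts the occurrence of $K$. So $|w|\ge L+1$. $\blacksquare$

So the wheel has the quadratic behavior we wanted, but only for words that kill everything in one reading. The SIA index is $L+1=n-m+1<n$. The argument breaks at one exact place: an SIA word only has to kill everything *after iteration*. One reading of $w$ moves every surviving $x$ to $x\,g$ with $g=g(w)$. Over all the iterations, one occurrence of $K$ in $w$ therefore serves not one element of $G$ but a whole coset of the cyclic subgroup $\langle g\rangle$. On the wheel that coset can be everything.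

This also shows what to change. The iteration gains at most a factor equal to the order of $g$. If $G$ is large but *all its elements have small order*, then $w$ must still contain occurrences of $K$ for many cosets.

## 5. Counting cosets of $\langle g(w)\rangle$

**Lemma 7.** Suppose every element of $G$ has order at most $d$ and $m=|G|>d$. Then the SIA index of $\mathcal A(G,T,L)$ is at least $\frac md(L+1)$.

*Proof.* Let $w$ be an SIA word, $\ell=|w|$, $g=g(w)$, and let $u_p$ be the prefix of $w^\omega$ of length $p$.

**Step 1: every coset of $\langle g\rangle$ is served by an occurrence of $K$ in $w^\omega$.** For an occurrence of $K$ in $w^\omega$ starting at $p$, put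
$$c(p)=g(u_p)^{-1}\langle g\rangle ,$$
a left coset of $\langle g\rangle$. Since $w$ is SIA, every $x\in G$ that reads $w^\omega$ dies (Lemma 4(i)). By Lemma 5(b) it does so at an occurrence of $K$ whose start $p$ satisfies $x=g(u_p)^{-1}$, so $x\langle g\rangle=c(p)$. Hence each of the
$$M:=[G:\langle g\rangle]$$
left cosets equals some $c(p)$. Since $|\langle g\rangle|\le d$, we have $M\ge m/d>1$, so $M\ge2$.

**Step 2: the coset depends only on the position modulo $\ell$.** If $K$ occurs in $w^\omega$ at $p$, it occurs at $p+\ell$. We have $u_{p+\ell}=wu_p$, so $g(u_{p+\ell})=g\,g(u_p)$ and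
$$g(u_{p+\ell})^{-1}=g(u_p)^{-1}g^{-1}\in g(u_p)^{-1}\langle g\rangle .$$
Thus $c(p+\ell)=c(p)$. This is where left cosets are the right notion.

Let $p_1<\dots<p_s$ be the starts in $[0,\ell)$ of occurrences of $K$ in $w^\omega$ (an occurrence may run over the end of the first copy of $w$). Put $p_{s+1}=p_1+\ell$, the next start. By Steps 1 and 2, $c(p_1),\dots,c(p_s)$ take all $M$ values.

**Step 3: at least $M$ of the gaps $p_{i+1}-p_i$ are at least $L+1$.** If $c(p_{i+1})\ne c(p_i)$, then $g(u_{p_{i+1}})\ne g(u_{p_i})$, and Lemma 5(c) gives $p_{i+1}-p_i\ge L+1$. Now consider the cyclic sequence $c(p_1),\dots,c(p_s),c(p_{s+1})=c(p_1)$. It takes $M\ge2$ values, so each value $v$ must be left at some point: there is $i\in\{1,\dots,s\}$ with $c(p_i)=v\ne c(p_{i+1})$. Different $v$ give different $i$, so we get $M$ such gaps.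

**Step 4: add the gaps.** The gaps are positive and sum to $\ell$, hence
$$\ell=\sum_{i=1}^s(p_{i+1}-p_i)\ \ge\ M(L+1)\ \ge\ \frac md(L+1).\qquad\blacksquare$$

On the wheel $d=m$, and the hypothesis $m>d$ fails. In the other direction, the smallest possible $d$ for a nontrivial group is $2$. The groups all of whose elements have order at most $2$ include $(\mathbb Z/2)^r$.

**Example.** Let $G=(\mathbb Z/2)^2=\{00,01,10,11\}$ with $T=G\setminus\{00\}$ and $L=1$, so $n=5$ and $K=\sigma$ kills $00$. Lemma 7 gives index at least $\frac42\cdot2=4$. The word $w=\sigma\,\tau_{01}\,\sigma\,\tau_{11}$ of length $4$ is SIA. Indeed, $00$ dies at the first $\sigma$, and $01$ moves to $00$ and dies at the second. In one reading $10$ moves to $11$ and then to $11+11=00$, and $11$ moves to $10$ and then to $10+11=01$. So these two die in the second reading. Here $g(w)=01+11=10$, and the two $\sigma$'s serve the two cosets $\{00,10\}$ and $\{01,11\}$.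

## 6. Elementary abelian $2$-groups: the index is exactly $\frac m2(L+1)$

**Theorem 8.** For all $r\ge2$ and $L\ge1$, with $m=2^r$ and $n=m+L$, there is an almost contractive set of $0$–$1$ stochastic $n\times n$ matrices with SIA index exactly
$$\frac m2(L+1)=2^{r-1}(n-2^r+1).$$

*Proof.* Let $V=(\mathbb Z/2)^r$, written additively, so $e_0=0$, and consider $\mathcal A(V,V\setminus\{0\},L)$. It has $m+L=n$ states and is almost contractive.

**Step 1: lower bound.** All orders in $V$ are at most $d=2<4\le m$. Lemma 7 gives index at least $\frac m2(L+1)$.

**Step 2: choose a word that visits each coset once.** Fix $g\in V\setminus\{0\}$ and let $S_1=0,S_2,\dots,S_M$ be representatives of the $M=m/2\ge2$ cosets of $\{0,g\}$. Put $h_i=S_{i+1}+S_i$ for $i<M$ and $h_M=g+S_M$. The $h_i$ with $i<M$ are nonzero because the $S_i$ are distinct. Also $h_M\ne0$, because $S_M$ is not in the coset $\{0,g\}$ of $S_1$. So all $\tau_{h_i}$ are letters, and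
$$w=K\tau_{h_1}K\tau_{h_2}\cdots K\tau_{h_M}$$
is a word of length $M(L+1)=\frac m2(L+1)$.

**Step 3: $w$ is SIA.** The word $w$ ends with a $\tau$, so after one reading every state is in $V\cup\{\infty\}$. Now let $x\in V$ read $w$. Each $K$ is read from a state of $V$ (or from $\infty$): it kills that state if it is $0$ and fixes it otherwise. If still alive, $x$ is, just before the $i$-th $K$, at
$$x+h_1+\dots+h_{i-1}=x+S_i+S_1=x+S_i .$$
So $x$ dies during this reading if $x\in\{S_1,\dots,S_M\}$. Otherwise it ends at $x+S_M+h_M=x+g$. Each coset $\{x,x+g\}$ contains some $S_i$, so $x$ dies in the first reading or $x+g$ dies in the second. Therefore $w^3$ sends every state to $\infty$, and $w$ is SIA by Lemma 4(i). $\blacksquare$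

**Corollary 9.** For $n\ge15$, $s(n)\ge4(n-7)>2n$, so the conjecture is false for every $n\ge15$. For all $n\ge6$, $s(n)\ge\frac{(n+1)^2}9$. For $n=2^{r+1}-1$ with $r\ge2$, $s(n)\ge\frac{(n+1)^2}8$.

*Proof.* **Disproof for $n\ge15$.** Take $r=3$, $m=8$, $L=n-8$ in Theorem 8. The index is $4(n-7)$, and $4(n-7)>2n$ exactly when $n\ge15$. For $n=15$ the group has $8$ elements, $L=7$, and the SIA index is exactly $32>30$.

**All $n\ge6$: choose the power of two.** Let $a=(n+1)/3$. The interval $(a,2a]$ contains a power of two $m=2^r$. Since $a>2$, we have $m\ge4$, that is, $r\ge2$. Also $m\le\frac{2(n+1)}3\le n-1$, since $n\ge5$. So $L=n-m\ge1$ and Theorem 8 applies: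
$$s(n)\ge\tfrac12\,m(n+1-m)=\tfrac12\,m(3a-m).$$
The right side is a concave function of $m$, and at $m=a$ and at $m=2a$ it equals $a^2$. So on $[a,2a]$ it is at least $a^2=(n+1)^2/9$.

**The case $n=2^{r+1}-1$.** Take $m=2^r=(n+1)/2$ and $L=n-m=2^r-1\ge1$. The index is $\frac12m(n+1-m)=\frac12m^2=\frac{(n+1)^2}8$. $\blacksquare$

In particular no linear bound holds. For $n\le14$ the sets of Theorem 8 do not exceed $2n$: only $r=2$ and $r=3$ satisfy $n\ge2^r+1$, with indices $2(n-3)<2n$ and $4(n-7)\le2n$.

## 7. Two matrices: the level encoding and wreath products

The set in Theorem 8 has $m-1$ letters $\tau_h$, plus $\kappa$ and $\sigma$. Is the large index due to the large number of matrices? It is not.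

**The encoding.** The purpose is to simulate $k$ letters by two: one letter advances a counter, the other executes the letter that the counter shows. Let $\mathcal A$ be an almost contractive automaton with zero on $Q\cup\{\infty\}$ with letters $a_0,\dots,a_{k-1}$. Define $\mathcal A'$ on $(Q\times\{0,\dots,k-1\})\cup\{\infty\}$ with two letters fixing $\infty$:
$$b:\ (x,j)\mapsto(x,\min(j+1,k-1)),\qquad a:\ (x,j)\mapsto(x\cdot a_j,0),$$
where the image under $a$ is $\infty$ if $x\cdot a_j=\infty$. We call $j$ the level.

For example, let $Q=\{0,1\}$ with $a_0=\sigma$, $a_1=\tau$ from Section 1. The SIA word $\sigma\tau$ becomes $w=a\,ba$. Reading $w$ gives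
$$(0,0)\mapsto\infty,\qquad(1,0)\mapsto(0,0),\qquad(0,1)\mapsto(0,0),\qquad(1,1)\mapsto(1,0).$$
So $w^3$ kills everything.

**Lemma 10.** $\mathcal A'$ is almost contractive, and its SIA index is at least that of $\mathcal A$.

*Proof.* **Almost contractive.** After one $a$, every state is on level $0$ or at $\infty$. On level $0$ the word $b^ja$ acts as $a_j$, for $0\le j\le k-1$. Since $\mathcal A$ is almost contractive, some word is SIA, so by Lemma 4(i) every $x\in Q$ can be sent to $\infty$ in $\mathcal A$. So every state of $\mathcal A'$ can be sent to $\infty$, and Lemma 4(ii) applies.

**From an SIA word of $\mathcal A'$ to one of $\mathcal A$.** Let $w$ be SIA for $\mathcal A'$. It contains $a$, because $b$ fixes $(x,k-1)$. A cyclic rotation of an SIA word is SIA: if $(uv)^t$ sends everything to $\infty$, so does $(vu)^{t+1}=v(uv)^tu$. Rotation keeps the length, so we may assume that $w$ ends with $a$: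
$$w=b^{j_1}a\,b^{j_2}a\cdots b^{j_t}a,\qquad t\ge1,\ j_\nu\ge0 .$$
On level $0$, $w$ acts as $v=a_{i_1}\cdots a_{i_t}$ with $i_\nu=\min(j_\nu,k-1)$. A power of $w$ kills all states of level $0$, so a power of $v$ kills all of $Q$. Thus $v$ is SIA for $\mathcal A$, and $|w|\ge t=|v|$. $\blacksquare$

The encoding multiplies the number of states by about $k$, so we want few letters. The group $(\mathbb Z/2)^r$ needs $r$ generators. With $T$ a basis, $k=r+2$ and $L=m-1$, we would get $N=(r+2)(2m-2)+1$ states and the bound $\frac m2\cdot m$, which is of order $N^2/(\log N)^2$. A group with two generators whose orders are small compared with $m$, but not bounded, does better. Here we use Lemma 7 with a general $d$.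

**Definition (the group $G_q$).** For $q\ge2$ let $G_q=\mathbb Z_2\wr\mathbb Z_q=\mathbb Z_2^q\rtimes\mathbb Z_q$. Its elements are pairs $(v,i)$ with $v\in\mathbb Z_2^q$, $i\in\mathbb Z_q$, multiplied by
$$(v,i)(v',i')=(v+s^iv',\,i+i'),$$
where $s$ is the cyclic shift of coordinates. Its order is $m_q=q\,2^q$.

For $q=2$ this group has order $8$. The element $x=((1,0),1)$ has $x^2=((1,0)+(0,1),0)=((1,1),0)\ne1$ and $x^4=1$, so it has order $4$.

We need two facts about $G_q$.

* *Two generators.* Let $\varepsilon_0$ be the first coordinate vector, $t=(\varepsilon_0,0)$ (toggle one coordinate) and $c=(0,1)$ (shift). Then $c^itc^{-i}=(s^i\varepsilon_0,0)$, so all coordinate toggles are generated, hence all $(v,0)$, hence all $(v,0)c^i=(v,i)$.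
* *Small orders.* For $x\in G_q$ the second component of $x^q$ is $q$ times that of $x$, hence $0$. So $x^q=(v,0)$ for some $v$, and $x^{2q}=(2v,0)=1$. All orders are at most $d=2q$, and $2q<q2^q=m_q$.

**Theorem 11.** For every $N\ge57$ there is an almost contractive set of two $0$–$1$ stochastic $N\times N$ matrices with SIA index at least $\dfrac{N^2}{1152\log_2N}$.

*Proof.* **Step 1: the sizes $8m_q-7$.** Write $m=m_q$ and $T=\{t,c\}$. The automaton $\mathcal A(G_q,T,m-1)$ has four letters $\tau_t,\tau_c,\kappa,\sigma$ and $m+L-1=2m-2$ states other than $\infty$. By Lemma 7 with $L=m-1$ and $d=2q$, its SIA index is at least $\frac m{2q}\cdot m=\frac{m^2}{2q}$. Lemma 10 with $k=4$ turns it into two maps on $4(2m-2)+1=8m-7$ states with SIA index at least $\frac{m^2}{2q}$.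

**Step 2: all $N\ge57$.** For $q=2$ we have $m_2=8$ and $8m_2-7=57\le N$, and $m_q$ increases without bound. So there is a maximal $q\ge2$ with $8m_q-7\le N$. Add $N-(8m_q-7)$ dummy states that both letters send to $\infty$. This does not change which words are SIA. We now have two $0$–$1$ stochastic $N\times N$ matrices, forming an almost contractive set with index at least $\frac{m_q^2}{2q}$.

**Step 3: express the bound in $N$.** We have $m_{q+1}=(q+1)2^{q+1}=2\bigl(1+\tfrac1q\bigr)m_q\le3m_q$. By maximality $N<8m_{q+1}-7<8m_{q+1}\le24m_q$, so $m_q>N/24$. Also $2^q\le m_q\le8m_q-7\le N$, so $q\le\log_2N$. Hence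
$$\frac{m_q^2}{2q}\ \ge\ \frac{N^2}{2\cdot24^2\log_2N}=\frac{N^2}{1152\log_2N}.\qquad\blacksquare$$

## 8. Upper bounds by selecting one positive entry per row

How far can constructions of this kind go? A state $z$ is *absorbing* for $A$ if $A_{zz}=1$. In a deterministic automaton (finitely many maps on a finite state set), a *reset word* is a word that acts as a constant map, and the automaton is *synchronizing* if it has one. Let $\rho(n)$ be the maximal length of a shortest reset word over all synchronizing $n$-state deterministic automata.

**Theorem 12.** (a) If all matrices of an almost contractive set of $n\times n$ matrices ($n\ge2$) share an absorbing state, the SIA index is at most $\frac{n(n-1)}2$. The sets in Theorems 8 and 11 are of this kind, so in this class the maximal SIA index is $\Theta(n^2)$.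

(b) For $n\ge2$, $s(n)\le\rho(n)$. So Černý's conjecture $\rho(n)=(n-1)^2$, or just $\rho(n)=O(n^2)$, would imply $s(n)=\Theta(n^2)$.

The matrices are now arbitrary, and the tool that brings us back to maps is the following.

**Definition (selection).** A map $f$ on states is a *selection* of $A$ if $A_{x,f(x)}>0$ for every state $x$.

For instance $\begin{pmatrix}1/2&1/2\\0&1\end{pmatrix}$ has two selections: the identity, and the constant map with value $2$.

If $f_i$ is a selection of $A_i$ and the map $f_1\cdots f_\ell$ (applied in this order) is constant with value $j$, then
$$A_1\cdots A_\ell\ \text{ has positive } j\text{-th column, hence is SIA.}\tag{2}$$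
Indeed, for each $x$ the path $x,\ x\cdot f_1,\ x\cdot f_1f_2,\dots$ ends at $j$, and the product of the matrix entries along it is positive. That product is one of the nonnegative terms of $(A_1\cdots A_\ell)_{xj}$. Then Lemma 1(i) applies.

*Proof of (b).* **Step 1: some selections compose to a constant map.** Let $\Sigma$ be almost contractive. By Lemma 2 some product is SIA, and by Lemma 1(ii) a power of it has a positive column. So there is a product $A_1\cdots A_k$ of matrices from $\Sigma$ with positive $j$-th column. For $t=1,\dots,k$ define a selection $f_t$ of $A_t$ as follows, an empty product being the identity matrix. If $(A_t\cdots A_k)_{yj}>0$, there is $y'$ with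
$$(A_t)_{yy'}>0\quad\text{and}\quad(A_{t+1}\cdots A_k)_{y'j}>0 ,$$
and we let $f_t(y)$ be such a $y'$ (for $t=k$ this means $y'=j$). For other $y$ let $f_t(y)$ be any $y'$ with $(A_t)_{yy'}>0$. Start at any $x$. We have $(A_1\cdots A_k)_{xj}>0$, and by induction the state $x_t$ reached after $f_1\cdots f_t$ satisfies $(A_{t+1}\cdots A_k)_{x_tj}>0$. For $t=k$ this says $x_k=j$. So $f_1\cdots f_k$ is constant.

**Step 2: use a shortest reset word.** Take as letters all selections of all $A\in\Sigma$, which are finitely many maps on $n$ states. By Step 1 this automaton is synchronizing, so it has a reset word of length at most $\rho(n)$, and of length at least $1$ because $n\ge2$. Replace each selection in it by a matrix of $\Sigma$ that it comes from. By (2) the resulting product, of the same length, is SIA. Thus the SIA index of $\Sigma$ is at most $\rho(n)$, and $s(n)\le\rho(n)$.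

By Frankl 1982 and Pin 1983, $\rho(n)\le\frac{n^3-n}6$. If $\rho(n)=O(n^2)$, then (b) together with Corollary 9 gives $s(n)=\Theta(n^2)$.

*Proof of (a).* Let $\infty$ be absorbing for all $A\in\Sigma$.

**Step 1: every state has a path to $\infty$.** Let $P$ be an SIA product. Row $\infty$ of every $P^k$ is $\delta_\infty$, so the limit has all rows $\delta_\infty$. Hence for each $x$ some $(P^k)_{x\infty}$ is positive. So $x$ has a path to $\infty$ in the union of the graphs of the matrices of $\Sigma$ (an edge $x\to y$ for each positive entry $A_{xy}$). Let $\mathrm{dist}(x)$ be the shortest length of such a path.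

**Step 2: one selection per matrix, decreasing the distance.** For each $x\ne\infty$ fix $A(x)\in\Sigma$ and a state $y(x)$ with $A(x)_{x,y(x)}>0$ and $\mathrm{dist}(y(x))=\mathrm{dist}(x)-1$. For each $A\in\Sigma$ choose one selection $f_A$ with $f_A(x)=y(x)$ whenever $A(x)=A$. Necessarily $f_A(\infty)=\infty$. In the automaton $\{f_A:A\in\Sigma\}$ each $x\neq\infty$ reaches $\infty$ in $\mathrm{dist}(x)$ steps, by the letters $f_{A(x)},f_{A(y(x))},\dots$, through states of decreasing distance.

**Step 3: kill the survivor closest to $\infty$.** Let $S$ be the set of current images different from $\infty$; at the start $|S|=n-1$. While $S\ne\emptyset$, take $x\in S$ with minimal $\delta=\mathrm{dist}(x)$. The $\delta-1$ intermediate states on the path of $x$ from Step 2 are distinct, are different from $\infty$, and have smaller distance than $x$. So none of them is in $S$, and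
$$\delta-1\le(n-1)-|S|,\qquad\text{that is,}\qquad\delta\le n-|S| .$$
Apply the $\delta$ letters of this path. The element $x$ goes to $\infty$ and $\infty$ is fixed, so $|S|$ drops by at least $1$.

**Step 4: sum up.** Each value $|S|=n-1,n-2,\dots,1$ is treated at most once and costs at most $n-|S|$ letters. So a word of length at most
$$1+2+\dots+(n-1)=\frac{n(n-1)}2$$
sends everything to $\infty$. It is nonempty, since $n\ge2$. By (2) the corresponding product over $\Sigma$ is SIA, which proves the bound.

**Step 5: the order of magnitude.** All letters of the automata in Theorems 8 and 11 fix $\infty$, so these sets share an absorbing state. Corollary 9 was obtained from the sets of Theorem 8. So for $n\ge6$ the maximal SIA index among almost contractive sets with a common absorbing state lies between $\frac{(n+1)^2}9$ and $\frac{n(n-1)}2$, and it is $\Theta(n^2)$. $\blacksquare$
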